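# A logarithmic gap between single-path and multipath routing on the square grid

## 1. A random walk that is uniform on antidiagonals

Start a walker at $(0,0)$ in $\mathbb Z_{\ge 0}^2$. When it stands at $(a,b)$ at time $t=a+b$, it moves

$$\text{to }(a+1,b)\text{ with probability }\frac{a+1}{t+2},\qquad \text{to }(a,b+1)\text{ with probability }\frac{b+1}{t+2}.$$

The two probabilities sum to $\frac{a+b+2}{t+2}=1$. The walk reinforces the direction in which it has gone more often. The first step is a fair coin. From $(1,0)$ it goes to $(2,0)$ with probability $\frac23$ and to $(1,1)$ with probability $\frac13$, and symmetrically from $(0,1)$. So at time $2$ the points $(2,0),(1,1),(0,2)$ have probabilities $\frac13$, $\frac16+\frac16=\frac13$, $\frac13$.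

**Fact 1.** At time $t$ the walk is uniform on the $t+1$ points $(a,b)$ with $a+b=t$.

**Proof.** Induction on $t$; the case $t=0$ is clear. If the walk is uniform at time $t$, consider a point $(a,b)$ with $a+b=t+1$. It is entered from $(a-1,b)$, where the move has probability $\frac{a}{t+2}$, or from $(a,b-1)$, where the move has probability $\frac{b}{t+2}$. If $a=0$ or $b=0$ the missing predecessor contributes $0$, in agreement with the formula. The probability of being at $(a,b)$ is therefore
$$\frac1{t+1}\Big(\frac a{t+2}+\frac b{t+2}\Big)=\frac1{t+1}\cdot\frac{t+1}{t+2}=\frac1{t+2}.\qquad\square$$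

A fair coin at every step does not have this property: at time $2$ it is at $(1,1)$ with probability $\frac12$, not $\frac13$. We shall need the even spreading.

**From the walk to a flow.** Let $\rho\ge1$, let $i\in\mathbb Z^2$ and $j=i+(\rho,\rho)$. Run the walk from $i$ for $\rho$ steps; it ends uniformly on the antidiagonal $\{i+(a,b):a,b\ge0,\ a+b=\rho\}$. Run the reflected walk from $j$ (steps $-(1,0)$ and $-(0,1)$, same probabilities) for $\rho$ steps. It ends uniformly on the points $j-(a,b)=i+(\rho-a,\rho-b)$ with $a+b=\rho$, which form the same antidiagonal. Let $f_{ij}(e)$ be the probability that the first walk traverses the edge $e$ plus the probability that the second one does. Direct all edges rightward and upward, so that the second walk is read backward.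

This is a unit flow from $i$ to $j$. At a vertex strictly below the middle antidiagonal, other than $i$, inflow and outflow both equal the probability that the first walk visits it. Above the middle antidiagonal the same holds with the second walk. At a vertex on the middle antidiagonal the first walk brings in $\frac1{\rho+1}$ and the reversed second walk takes out $\frac1{\rho+1}$. The whole flow stays in the square $i+[0,\rho]^2$.

For $\rho=1$ the flow is $\frac12$ on each of the four edges of a unit square. For $\rho=2$ and $i=(0,0)$, the first half puts $\frac12$ on the two edges at $(0,0)$, then $\frac13$ on $(1,0)(2,0)$ and on $(0,1)(0,2)$, and $\frac16$ on $(1,0)(1,1)$ and on $(0,1)(1,1)$; the second half is the mirror image.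

**The bound we use.** Write each grid edge as $e=vw$ with $w=v+(1,0)$ or $w=v+(0,1)$. For a grid point $z$ define

$$g_z(e)=\begin{cases}\frac1{t+1}&\text{if }v-z\in\mathbb Z_{\ge0}^2,\ t=\|v-z\|_1,\\0&\text{otherwise,}\end{cases}\qquad h_z(e)=\begin{cases}\frac1{t+1}&\text{if }z-w\in\mathbb Z_{\ge0}^2,\ t=\|z-w\|_1,\\0&\text{otherwise.}\end{cases}$$

For instance, if $e$ goes from $v=(2,1)$ to $w=(2,2)$, then $g_{(1,1)}(e)=\frac12$ and $h_{(3,3)}(e)=\frac13$. If the first walk traverses $e=vw$, it is at $v$ at time $t=\|v-i\|_1$, which has probability $\frac1{t+1}$ by Fact 1. If the second walk traverses $e$, it goes from $w$ to $v$, so it is at $w$ at time $t=\|j-w\|_1$, which has probability $\frac1{t+1}$. Hence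
$$f_{ij}(e)\le g_i(e)+h_j(e)\qquad\text{for every edge }e. \tag{1}$$

**What the walk is for.** We shall place such flows between many pairs of grid points, at many distances, and admit exactly those demands that the flows can carry with capacity $1$ on every edge. A routing that may split each demand then pays $1$ per edge. A routing that must put each demand on one path turns out to pay about $\log N$ times as much on an $N\times N$ grid.

## 2. Robust routing with fixed paths and with fixed flows

An instance of **robust network design** consists of an undirected graph $G=(V,E)$ with $n=|V|$, costs $c(e)\ge0$ per unit of capacity, a set $W\subseteq V$ of terminals in one connected component, and a universe $\mathcal U$. The universe is a nonempty compact set of demand matrices $D$; each $D$ assigns a demand $D_{ij}\ge0$ to every unordered pair $\{i,j\}\in\binom W2$. We buy capacities $u(e)\ge0$ at cost $\sum_ec(e)u(e)$ and fix a routing in advance, before we know which $D\in\mathcal U$ occurs.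

**Single-path routing (SPR).** For each pair choose one $i$–$j$ path $P_{ij}$ (paths are simple). The capacities are feasible if
$$u(e)\ge\max_{D\in\mathcal U}\ \sum_{\{i,j\}:\,e\in P_{ij}}D_{ij}\qquad\text{for all }e.$$

**Multipath routing (MPR).** For each pair choose a unit $i$–$j$ flow $f_{ij}$, not depending on $D$, where $f_{ij}(e)$ is the fraction of $D_{ij}$ sent over $e$. The capacities are feasible if
$$u(e)\ge\max_{D\in\mathcal U}\ \sum_{i<j}D_{ij}f_{ij}(e)\qquad\text{for all }e.$$

The minimum costs are $\mathrm{OPT}_{\rm SPR}$ and $\mathrm{OPT}_{\rm MPR}$. A path is a unit flow, so $\mathrm{OPT}_{\rm MPR}\le\mathrm{OPT}_{\rm SPR}$.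

The problem comes from the draft "Designing Networks Under Uncertain Demands (Draft)", http://nolver.net/bonn/bonn.pdf. The following is known. Finding a cheapest MPR solution is polynomially solvable whenever linear functions can be optimized over $\mathcal U$ efficiently, while finding a cheapest SPR solution is polylog-hard in general. Together these imply that there can be a polylog gap between SPR and MPR. In the other direction, for every universe,
$$\mathrm{OPT}_{\rm SPR}\le O(\log n)\,\mathrm{OPT}_{\rm FR}\le O(\log n)\,\mathrm{OPT}_{\rm MPR}, \tag{2}$$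
where $\mathrm{OPT}_{\rm FR}$ is the optimum under dynamic fractional routing, in which the routing may depend on $D$. The draft asks: "What about an $\Omega(\log n)$ gap?" That is, are there instances with $n\to\infty$, $0<\mathrm{OPT}_{\rm MPR}<\infty$ and $\mathrm{OPT}_{\rm SPR}/\mathrm{OPT}_{\rm MPR}=\Omega(\log n)$? The answer is yes.

## 3. A four-cycle with gap $3/2$, and why one demand matrix proves nothing

With a single pair $\{i,j\}$ and maximum demand $d$, both schemes send everything along a shortest path and there is no gap. Two pairs already suffice for one.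

Take the cycle $1,2,3,4$ with unit costs, all vertices terminals, and let $\mathcal U$ consist of all $D\ge 0$ with $D_{13}+D_{24}\le2$ and all other demands zero. In MPR, split each demand half and half around the cycle. Every edge then carries $\frac12(D_{13}+D_{24})\le1$, so the cost is at most $4$. In SPR, the pair $\{1,3\}$ uses two consecutive edges, through $2$ or through $4$, and the pair $\{2,4\}$ uses two consecutive edges, through $1$ or through $3$. In each of the four combinations the two paths share exactly one edge, so three edges are used. Each used edge needs capacity $2$, because either pair alone may demand $2$. So $\mathrm{OPT}_{\rm SPR}=6$.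

That $\mathrm{OPT}_{\rm MPR}=4$ follows from the natural first lower bound. Fix one $D\in\mathcal U$ and measure volume: for any feasible $u$,
$$\sum_ec(e)u(e)\ \ge\ \sum_{i<j}D_{ij}\sum_ec(e)f_{ij}(e)\ \ge\ \sum_{i<j}D_{ij}\operatorname{dist}_c(i,j). \tag{3}$$
For the last step put $\pi(v)=\operatorname{dist}_c(i,v)$ on the component containing the terminals. Summing $\pi(w)-\pi(v)$ weighted by the flow from $v$ to $w$ gives $\pi(j)-\pi(i)=\operatorname{dist}_c(i,j)$ by flow conservation, and $|\pi(w)-\pi(v)|\le c(vw)$. With $D_{13}=2$ and $D_{24}=0$ this gives $4$.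

It is tempting to look for a clever $D$ that makes (3) large for SPR. This cannot work: (3) holds for every multipath solution, so for every $D\in\mathcal U$ its right-hand side is at most $\mathrm{OPT}_{\rm MPR}$. Any proof of a gap must let the worst matrix depend on the edge. That happens in the four-cycle, where an edge used only by $\{1,3\}$ fears $D_{13}=2$ and an edge used only by $\{2,4\}$ fears $D_{24}=2$. We therefore need to know, for a set $S$ of pairs whose paths cross one edge, how much demand $\mathcal U$ can concentrate on $S$.

## 4. The grid, its diagonal pairs, and the universe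

Let $n\ge4$, $q=\lfloor\frac12\log_2n\rfloor\ge1$ and $N=2^q$, so $N^2\le n$. The graph $G$ is the grid on $\{1,\dots,N\}^2$, with a path through the remaining $n-N^2$ vertices attached at a corner (no path if $n=N^2$). It is planar with maximum degree at most $4$; the corner used has degree at most $3$. Put $W=\{1,\dots,N\}^2$ and $c\equiv1$. The attached edges lie on no simple path between terminals, so from now on $E$ denotes the set of grid edges, and
$$|E|=2N(N-1)<2N^2.$$
Distances between terminals are $\ell_1$-distances.

**Pairs.** For $s=0,\dots,q-1$ and $\rho=2^s$ let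
$$\mathcal P_s=\{(i,j):\ i\in\{1,\dots,N-\rho\}^2,\ j=i+(\rho,\rho)\},\qquad\mathcal P=\bigcup_{s=0}^{q-1}\mathcal P_s.$$
We call $i$ the lower and $j$ the upper endpoint of $p=(i,j)$, and $s$ its scale. Different scales give different pairs. Since $\rho\le N/2$,
$$|\mathcal P_s|=(N-\rho)^2\ge\frac{N^2}4. \tag{4}$$
Within one $\mathcal P_s$, each vertex is the lower endpoint of at most one pair and the upper endpoint of at most one pair. For $p=(i,j)\in\mathcal P$ let $f_p=f_{ij}$ be the flow of Section 1; it stays inside the grid. Write $D_p$ for $D_{ij}$.

**Universe.**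
$$\mathcal U=\Big\{D\ge0:\ D_p=0\text{ for pairs }p\notin\mathcal P,\quad\sum_{p\in\mathcal P}D_pf_p(e)\le1\ \text{ for all }e\in E\Big\}.$$
It contains $0$ and is closed. It is bounded: $f_p=\frac12$ on each of the two edges leaving the lower endpoint of $p$ in the directions $+(1,0)$ and $+(0,1)$, so $D_p\le2$. Thus $\mathcal U$ is a polytope, given by $|E|=O(n)$ inequalities besides $D\ge0$ and the equations $D_{p}=0$ for the irrelevant pairs.

**Multipath cost.** Route $p\in\mathcal P$ by $f_p$, and all other pairs by arbitrary flows, since they have no demand. By the definition of $\mathcal U$, capacity $1$ on each grid edge and $0$ elsewhere is feasible, so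
$$\mathrm{OPT}_{\rm MPR}\le|E|<2N^2. \tag{5}$$
Also $\mathrm{OPT}_{\rm MPR}>0$. Since $f_p\le1$ on every edge, the matrix with $D_p=1$ and all other entries $0$ lies in $\mathcal U$, and (3) gives cost at least $\operatorname{dist}(i,j)\ge2$.

**The smallest instance.** For $n=4$ the grid is a four-cycle with the single pair $\{(1,1),(2,2)\}$, its flow is $\frac12$ on all four edges, and $\mathcal U$ says $D_p\le2$. Both optima equal $4$. So there is no gap yet; it appears only as the number of scales grows.

**Theorem 1.** For every $n\ge4$ the instance above has $n$ vertices ($G$ planar, maximum degree $\le4$, $c\equiv1$, $\mathcal U$ a polytope defined by $O(n)$ inequalities besides $D\ge0$ and $D_{ij}=0$ for irrelevant pairs), $0<\mathrm{OPT}_{\rm MPR}<\infty$, and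
$$\frac{\mathrm{OPT}_{\rm SPR}}{\mathrm{OPT}_{\rm MPR}}\ \ge\ \frac{\lfloor\frac12\log_2n\rfloor}{1024}\ \ge\ \frac{\log_2n}{4096}.$$

**Theorem 2.** On the same instances, suppose each pair may split its demand, in advance, over at most $k$ paths, and let $\mathrm{OPT}_k$ be the optimum. Then
$$\frac{\mathrm{OPT}_k}{\mathrm{OPT}_{\rm MPR}}\ \ge\ \frac{\lfloor\frac12\log_2n\rfloor}{2048\,(1+\ln2k)}.$$
Hence an $O(1)$ gap on these instances requires $k\ge n^{\Omega(1)}$ paths per pair, while $k=2n$ paths always give ratio $1$.

By (2), Theorem 1 is best possible up to a constant factor: the supremum of the SPR/MPR gap over $n$-vertex instances is $\Theta(\log n)$, and planar instances with unit costs and maximum degree $4$ already attain this order.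

## 5. How much demand a set of pairs of one scale can attract

For $S\subseteq\mathcal P$ let
$$\kappa(S)=\max_{D\in\mathcal U}\sum_{p\in S}D_p.$$
If $S$ is the set of pairs whose paths use $e$, then $\kappa(S)$ is exactly the capacity that SPR needs on $e$. We want $\kappa(S)$ to be large whenever $S$ is large. Here the spreading of the walk enters, through a count.

**Lemma 1.** For every edge $e$ and every set $A\subseteq W$ with $|A|=M$,
$$\sum_{z\in A}g_z(e)\le2\sqrt M\qquad\text{and}\qquad\sum_{z\in A}h_z(e)\le2\sqrt M.$$

**Proof.** If $M=0$ both sums are $0$. Let $M\ge1$ and $e=vw$. For each $t\ge0$ the points $z$ with $g_z(e)=\frac1{t+1}$ satisfy $z=v-(a,b)$ with $a,b\ge0$ and $a+b=t$, so there are at most $t+1$ of them, and together they contribute at most $1$. Put $T=\lfloor\sqrt M\rfloor$. The points with $t<T$ contribute at most $T$ in total. Each of the remaining points, at most $M$ in number, contributes at most $\frac1{T+1}$. Since $T\le\sqrt M<T+1$,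
$$\sum_{z\in A}g_z(e)\le T+\frac M{T+1}\le\sqrt M+\sqrt M .$$
For $h$ use $z=w+(a,b)$ in place of $z=v-(a,b)$. $\square$

**Lemma 2.** For every $S\subseteq\mathcal P$ and every $s$,
$$|S\cap\mathcal P_s|\le32\,\kappa(S)^2 .$$

**Proof.** Let $S'=S\cap\mathcal P_s$ and $m=|S'|$; we may assume $m\ge1$. We exhibit a matrix in $\mathcal U$ that puts much demand on $S'$: let $D_p=\frac1{4\sqrt m}$ for $p\in S'$ and let all other entries be $0$. The lower endpoints of the pairs in $S'$ are $m$ distinct vertices, and so are the upper endpoints. By (1) and Lemma 1, for every $e\in E$,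
$$\sum_{p\in S'}D_pf_p(e)\le\frac1{4\sqrt m}\Big(\sum_{(i,j)\in S'}g_i(e)+\sum_{(i,j)\in S'}h_j(e)\Big)\le\frac{2\sqrt m+2\sqrt m}{4\sqrt m}=1 .$$
So $D\in\mathcal U$, and $\kappa(S)\ge\sum_{p\in S'}D_p=\frac{\sqrt m}4$. Thus $m\le16\,\kappa(S)^2\le32\,\kappa(S)^2$. $\square$

The constant $32$ is the one used in all later computations.

**The same lemma from the dual side.** By LP duality (the primal is feasible and bounded) there is $y\ge0$ on $E$ with $\sum_ey(e)=\kappa=\kappa(S)$ and $\sum_ey(e)f_p(e)\ge1$ for all $p\in S$. By (1), each $p=(i,j)\in S$ has $i\in A$ or $j\in B$, where $A=\{z\in W:\sum_ey(e)g_z(e)\ge\frac12\}$ and $B$ is defined in the same way with $h$. Lemma 1 gives $\frac{|A|}2\le\sum_ey(e)\sum_{z\in A}g_z(e)\le2\sqrt{|A|}\,\kappa$, so $|A|\le16\kappa^2$; likewise $|B|\le16\kappa^2$. A vertex is the lower endpoint of at most one pair of $\mathcal P_s$ and the upper endpoint of at most one, so $|S\cap\mathcal P_s|\le|A|+|B|\le32\kappa^2$.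

**The square is the right order.** Let $1\le m\le\rho=2^s$ and let $S\subseteq\mathcal P_s$ be the set of pairs whose lower endpoints fill an $m\times m$ block $Q\subseteq\{1,\dots,N-\rho\}^2$. The upper endpoints lie outside $Q$, because $\rho\ge m$. So each $f_p$ with $p\in S$ sends at least one unit over the at most $4m$ edges leaving $Q$. Summing the constraints of $\mathcal U$ over those edges gives $\sum_{p\in S}D_p\le4m=4\sqrt{|S|}$, that is, $|S|\ge\kappa(S)^2/16$. An edge of capacity $4m$ can thus serve $m^2$ pairs: sharing an edge saves money, and the proof has to bound this saving.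

## 6. Counting early edges at every scale

Fix any single-path routing $(P_p)$ with feasible capacities $u$. For $e\in E$ let
$$S_e=\{p\in\mathcal P:e\in P_p\},\qquad\kappa_e=\kappa(S_e).$$
Feasibility means $u(e)\ge\kappa_e$, so we want a lower bound for $\sum_e\kappa_e$.

**Step 1. Bound the use of an edge by pairs of one scale.** Fix $s$ and $\rho=2^s$. A path $P_p$ may be long and wander far away. To keep control we look only at its beginning. For $p=(i,j)\in\mathcal P_s$ we have $\operatorname{dist}(i,j)=2\rho$, so $P_p$ has at least $\rho$ edges, and its first $\rho$ edges, counted from $i$, have both endpoints within distance $\rho$ of $i$. Let $N_s(e)$ be the number of $p\in\mathcal P_s$ such that $e$ is among the first $\rho$ edges of $P_p$.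

* Each pair contributes exactly $\rho$ edges, so by (4), $\sum_eN_s(e)=\rho\,|\mathcal P_s|\ge\rho N^2/4$.
* By Lemma 2, $N_s(e)\le|S_e\cap\mathcal P_s|\le32\kappa_e^2$.
* The lower endpoint $i$ of a counted pair lies within $\ell_1$-distance $\rho$ of a fixed endpoint of $e$, and $i$ determines $p\in\mathcal P_s$. The $\ell_1$-ball of radius $\rho$ in $\mathbb Z^2$ has $2\rho^2+2\rho+1$ points, so $N_s(e)\le2\rho^2+2\rho+1\le5\rho^2$.

The last two bounds give $N_s(e)\le32\min(\kappa_e,\rho)^2$. Dividing the first by $\rho=2^s$,
$$\frac{N^2}4\ \le\ \sum_e\frac{N_s(e)}{2^s}\ \le\ 32\sum_e\frac{\min(\kappa_e,2^s)^2}{2^s}\qquad(s=0,\dots,q-1). \tag{6}$$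

**What one scale gives.** Using Lemma 2 alone, without the ball count, we would get only $\sum_e\kappa_e^2\ge2^sN^2/128$, which does not bound $\sum_e\kappa_e$ well, since a few edges with large $\kappa_e$ may carry the sum of squares. With the minimum we can use $\min(\kappa_e,2^s)^2\le\kappa_e2^s$, and (6) becomes
$$\sum_e\kappa_e\ge\frac{N^2}{128}.$$
This is linear in $\kappa_e$, but only a constant fraction of the bound $2N^2$ in (5). Adding the $q$ inequalities after this estimate gives nothing more, because the right-hand side also gets multiplied by $q$: the same capacity $\kappa_e$ is charged once for each scale.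

The way out is to look at when the estimate $\min(\kappa_e,2^s)^2/2^s\le\kappa_e$ is tight. If $2^s=\kappa_e2^r$ with $r$ real, the left side equals $\kappa_e2^{-r}$ for $r\ge0$, since it is $\kappa_e^2/2^s$, and $\kappa_e2^{r}$ for $r<0$, since it is $2^s$. So it equals $\kappa_e2^{-|r|}$. An edge of capacity $\kappa_e$ serves pairs efficiently only at scales with $2^s$ near $\kappa_e$, and its efficiency decays geometrically at other scales. We must therefore add (6) over all scales before estimating the minimum.

**Step 2. Sum the efficiencies of one edge.** For every $a\ge0$,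
$$\sum_{s\ge0}\frac{\min(a,2^s)^2}{2^s}\le4a. \tag{7}$$
For $a=0$ both sides are $0$. For $a>0$ split the sum. The terms with $2^s\le a$ equal $2^s$; they are powers of two of size at most $a$, so their sum is less than $2a$ if there are any, and $0$ otherwise. The terms with $2^s>a$ equal $a^22^{-s}$; if $s_0$ is the smallest $s\ge0$ with $2^s>a$, their sum is $a^2\cdot2\cdot2^{-s_0}<2a$.

**Step 3. Conclude.** Add (6) over $s=0,\dots,q-1$, exchange the sums, and apply (7) with $a=\kappa_e$:
$$\frac{qN^2}4\le32\sum_e\sum_{s=0}^{q-1}\frac{\min(\kappa_e,2^s)^2}{2^s}\le128\sum_e\kappa_e .$$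
Hence the routing costs at least
$$\sum_eu(e)\ \ge\ \sum_e\kappa_e\ \ge\ \frac{qN^2}{512}.$$
The routing was arbitrary, so $\mathrm{OPT}_{\rm SPR}\ge qN^2/512$. Dividing by $\mathrm{OPT}_{\rm MPR}\le2N^2$ from (5) gives the ratio $q/1024$.

**Step 4. Replace $q$ by $\log_2n$.** We check that $q\ge\frac14\log_2n$ for $n\ge4$. If $\log_2n\ge4$, then $q\ge\frac12\log_2n-1\ge\frac14\log_2n$. If $2\le\log_2n<4$, then $q=1\ge\frac14\log_2n$. So the ratio is at least $\frac{\log_2n}{4096}$, which proves Theorem 1. $\blacksquare$

## 7. Splitting over $k$ paths costs only a factor $\ln 2k$ in the bound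

Now each pair $p$ uses paths $P_{p,1},\dots,P_{p,k}$ with weights $\lambda_{p,l}\ge0$, $\sum_l\lambda_{p,l}=1$ (use weight $0$ if fewer paths are needed). The share of $p$ on $e$, and the capacity this forces, are
$$\phi_p(e)=\sum_{l:\,e\in P_{p,l}}\lambda_{p,l}\le1,\qquad\kappa_e=\max_{D\in\mathcal U}\sum_pD_p\phi_p(e)\le u(e).$$

A quick reduction to Theorem 1 keeps for each pair one path of weight at least $\frac1k$. If $P_p$ is that path, then $\sum_{p:\,e\in P_p}D_p\le k\sum_pD_p\phi_p(e)\le k\,u(e)$, so $\mathrm{OPT}_{\rm SPR}\le k\,\mathrm{OPT}_k$ and the ratio is at least $\frac q{1024k}$. This drops below the trivial bound $1$ unless $k$ is smaller than $q$. The loss comes from charging every pair at the one threshold $\frac1k$, although pairs with a large share on $e$ force more capacity. We replace it by an integral over all thresholds.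

**Step 1. Discard tiny weights.** We want shares bounded away from $0$, so that the integral over thresholds converges. Call $l$ heavy for $p$ if $\lambda_{p,l}\ge\frac1{2k}$. The non-heavy paths of $p$ have total weight at most $k\cdot\frac1{2k}=\frac12$, so the heavy ones have total weight at least $\frac12$.

**Step 2. Count early edges with weights.** Let $p\in\mathcal P_s$ and $\rho=2^s$. Let $x_p(e)$ be the sum of $\lambda_{p,l}$ over all heavy $l$ such that $e$ is among the first $\rho$ edges of $P_{p,l}$, counted from the lower endpoint. Then
$$x_p(e)\le\phi_p(e)\le1,\qquad x_p(e)\in\{0\}\cup\big[\tfrac1{2k},1\big],\qquad\sum_ex_p(e)\ge\frac\rho2 .$$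
The last bound holds because each heavy path has at least $2\rho$ edges and so contributes its weight exactly $\rho$ times. With $N_s(e)=\sum_{p\in\mathcal P_s}x_p(e)$, (4) gives
$$\sum_eN_s(e)\ge\frac{\rho N^2}8. \tag{8}$$

**Step 3. Bound the number of pairs above a threshold.** This step is the analogue of the bound $32\min(\kappa_e,\rho)^2$. For $\theta\in(0,1]$ let $S_e^\theta=\{p\in\mathcal P:\phi_p(e)\ge\theta\}$. For every $D\in\mathcal U$ we have $\theta\sum_{p\in S_e^\theta}D_p\le\sum_pD_p\phi_p(e)\le\kappa_e$, so $\theta\,\kappa(S_e^\theta)\le\kappa_e$, and Lemma 2 gives $|S_e^\theta\cap\mathcal P_s|\le32(\kappa_e/\theta)^2$. If $x_p(e)\ge\theta$, then $p\in S_e^\theta$. Moreover, $x_p(e)>0$ forces the lower endpoint of $p$ to lie within distance $\rho$ of a fixed endpoint of $e$, so at most $5\rho^2$ pairs of $\mathcal P_s$ have $x_p(e)>0$. Hence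
$$\#\{p\in\mathcal P_s:x_p(e)\ge\theta\}\le32\min(\rho,\kappa_e/\theta)^2. \tag{9}$$
For $0<\theta\le\frac1{2k}$ the left side equals its value at $\theta=\frac1{2k}$, since no $x_p(e)$ lies in $(0,\frac1{2k})$. So for these $\theta$ it is at most $32\min(\rho,2k\kappa_e)^2$.

**Step 4. Integrate over thresholds.** Every $x\in[0,1]$ equals $\int_0^1\mathbf 1[x\ge\theta]\,d\theta$. Summing over $p\in\mathcal P_s$ and using Step 3,
$$N_s(e)=\int_0^1\#\{p\in\mathcal P_s:x_p(e)\ge\theta\}\,d\theta\le32\Big[\frac1{2k}\min(\rho,2k\kappa_e)^2+\int_{1/2k}^1\min(\rho,\kappa_e/\theta)^2\,d\theta\Big].$$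

**Step 5. Sum over scales.** Divide by $\rho=2^s$, sum over $s$, and apply (7) with $a=2k\kappa_e$ in the first term and, for each $\theta$, with $a=\kappa_e/\theta$ under the integral:
$$\sum_{s=0}^{q-1}\frac{N_s(e)}{2^s}\le32\Big[\frac1{2k}\cdot8k\kappa_e+\int_{1/2k}^1\frac{4\kappa_e}\theta\,d\theta\Big]=32\big[4\kappa_e+4\kappa_e\ln2k\big]=128\,\kappa_e(1+\ln2k).$$
Since (7) is linear in $a$, the integrand is only of order $1/\theta$, and its integral is a logarithm. Dividing (8) by $2^s$ and summing over the $q$ scales,
$$\frac{qN^2}8\le128(1+\ln2k)\sum_e\kappa_e .$$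
So the cost $\sum_eu(e)\ge\sum_e\kappa_e$ is at least $\frac{qN^2}{1024(1+\ln2k)}$, which is therefore a lower bound for $\mathrm{OPT}_k$. Dividing by (5) gives the ratio claimed in Theorem 2.

**Step 6. Read off the required $k$.** Suppose the ratio is at most $R$. Then $1+\ln2k\ge\frac q{2048R}\ge\frac{\log_2n}{8192R}$, that is,
$$k\ \ge\ \frac1{2e}\,n^{1/(8192R\ln2)} .$$
For $n$ large in terms of $R$ this is $n^{\Omega(1/R)}$. In particular an $O(1)$ gap requires $k\ge n^{\Omega(1)}$.

**Step 7. Show that $2n$ paths always suffice.** Here we count all edges of $G$, including the attached ones: there are at most $2N(N-1)+(n-N^2)\le N^2+n\le2n$. Take any multipath solution. On each edge cancel opposite flows of the same pair, which does not increase any $f_{ij}(e)$. Then decompose $f_{ij}$ in the textbook way. While some unit of flow from $i$ to $j$ remains, follow arcs of positive flow. This yields an $i$–$j$ path or a cycle; subtract its bottleneck value. When no flow out of $i$ to $j$ remains, what is left is a circulation, and we continue with cycles. Each subtraction removes at least one edge from the support, so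 at most $2n$ paths and cycles arise, and the path weights sum to $1$. Dropping the cycles does not increase any $f_{ij}(e)$, so the old capacities stay feasible. Hence $\mathrm{OPT}_{2n}\le\mathrm{OPT}_{\rm MPR}$. Conversely, a weighted collection of paths is a unit flow, so $\mathrm{OPT}_{2n}\ge\mathrm{OPT}_{\rm MPR}$, and the ratio is $1$. $\blacksquare$
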